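\title{Primitive recursive copies of the rationals and of the atomless Boolean algebra have different degree structures}

\begin{abstract}
The fully primitive recursive presentations of a countable structure are preordered by the existence of a primitive recursive isomorphism from one onto another. We disprove the conjecture that the resulting partial orders for the dense linear order without endpoints $\eta$ and for the countable atomless Boolean algebra $\beta$ are isomorphic: they are not even elementarily equivalent. The separating sentence says that, below some degree, any two elements under an element $Y$ can be joined up to $Y$ by a single element strictly below $Y$. It fails for $\eta$ because finite pieces of a linear order combine by union, and it holds for $\beta$ because finite pieces of a Boolean algebra combine by generating a subalgebra.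
\end{abstract}

\section{Introduction}\label{sec:intro}

A structure in a finite language is \emph{fully primitive recursive} (\emph{fpr}) if its domain is $\mathbb{N}$ and all of its operations and relations are primitive recursive. We abbreviate ``primitive recursive'' by \emph{p.r.} For a countably infinite structure $\mathcal{M}$, an \emph{fpr presentation} of $\mathcal{M}$ is an fpr structure isomorphic to $\mathcal{M}$. For two such presentations write $\mathcal{A}_1\le_{pr}\mathcal{A}_2$ if there is a p.r.\ isomorphism from $\mathcal{A}_1$ onto $\mathcal{A}_2$. This relation is reflexive and transitive. Identifying $\mathcal{A}_1$ and $\mathcal{A}_2$ when $\mathcal{A}_1\le_{pr}\mathcal{A}_2\le_{pr}\mathcal{A}_1$ gives a partial order, the \emph{fpr-degrees} of $\mathcal{M}$, denoted $\mathbf{FPR}(\mathcal{M})$. We also write $\mathcal{A}\in\mathbf{FPR}(\mathcal{M})$ for a presentation and let it stand for its degree.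

A p.r.\ function cannot search without a bound known in advance, and the inverse of a p.r.\ bijection need not be p.r. So $\mathcal{A}_1\le_{pr}\mathcal{A}_2$ says roughly that whatever finite configuration appears among the first $s$ elements of $\mathcal{A}_1$ appears in $\mathcal{A}_2$ after a delay that is p.r.\ in $s$: higher degrees are faster copies.

Let $\eta$ be the dense linear order without endpoints, $(\mathbb{Q},<)$, and let $\beta$ be the countable atomless Boolean algebra in the language $\wedge,\vee,\neg,0,1$. Each is determined up to isomorphism by a back-and-forth argument, in which a finite partial isomorphism is extended by searching for an element in a prescribed position relative to finitely many others. If unbounded search is allowed, this argument produces a computable isomorphism between any two fpr presentations, so all the information in $\mathbf{FPR}(\eta)$ and $\mathbf{FPR}(\beta)$ is about how long the searches take. For $\eta$ the two halves of the argument do come apart: the ``forth'' half maps every presentation onto the standard copy of $\mathbb{Q}$ by a p.r.\ isomorphism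 (Lemma~\ref{lem:top}), while the ``back'' half can fail (Example~\ref{ex:slow}). If a degree recorded only a pattern of delays, the patterns for two structures governed by the same kind of argument should look alike, and one would guess the following.

\medskip
\noindent\textbf{Conjecture} (\cite{bf})\textbf{.} \emph{The partial orders $\mathbf{FPR}(\beta)$ and $\mathbf{FPR}(\eta)$ are isomorphic.}
\medskip

We show that the conjecture is false. For an element $Y$ of a partial order let $N(Y)$ be the first-order condition
\[
\forall X_1,X_2\le Y\ \exists Z\le Y\ \Bigl[\,Y\not\le Z\ \wedge\ \bigwedge_{i=1,2}\forall J\le Y\,\bigl(X_i\le J\wedge Z\le J\to Y\le J\bigr)\Bigr].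
\]
In words: for any two elements $X_1,X_2$ of the principal ideal ${\downarrow}Y=\{X:X\le Y\}$ there is one element $Z$ strictly below $Y$ such that, inside ${\downarrow}Y$, the only upper bound of $X_1$ and $Z$ is $Y$, and the only upper bound of $X_2$ and $Z$ is $Y$. All quantifiers are bounded by $Y$, so $N(Y)$ depends only on the partial order ${\downarrow}Y$.

\begin{theorem}\label{thm:main}
\begin{itemize}
\item[(A)] For every $\mathcal{A}\in\mathbf{FPR}(\eta)$ there is $\mathcal{Y}\le_{pr}\mathcal{A}$ such that $N(\mathcal{Y})$ fails in $\mathbf{FPR}(\eta)$.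
\item[(B)] There is $\mathcal{R}\in\mathbf{FPR}(\beta)$ such that $N(\mathcal{Y})$ holds in $\mathbf{FPR}(\beta)$ for every $\mathcal{Y}\le_{pr}\mathcal{R}$.
\end{itemize}
Hence the sentence $\exists R\,\forall Y\le R\;N(Y)$ is true in $\mathbf{FPR}(\beta)$ and false in $\mathbf{FPR}(\eta)$. The two partial orders are not elementarily equivalent, and in particular not isomorphic.
\end{theorem}

\begin{corollary}\label{cor:more}
Let $\mathcal{R}$ be as in Theorem~\ref{thm:main}(B).
\begin{itemize}
\item[(1)] No nonempty downward closed subset of $\mathbf{FPR}(\eta)$ is isomorphic to a downward closed subset of ${\downarrow}\mathcal{R}\subseteq\mathbf{FPR}(\beta)$.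
\item[(2)] The ideal ${\downarrow}\mathcal{R}$ has no minimal elements, $\mathbf{FPR}(\beta)$ has no least element, and $\mathbf{FPR}(\beta)$ is not isomorphic to the reverse of $\mathbf{FPR}(\eta)$.
\end{itemize}
\end{corollary}

Section~\ref{sec:finite} shows on two finite posets why $N$ separates orders from algebras. Section~\ref{sec:fast} builds the fast-growing sequence that lets the finite picture be repeated infinitely often. Part (A) is proved in Section~\ref{sec:eta}, part (B) in Sections~\ref{sec:R} and~\ref{sec:N}, and the corollary in Section~\ref{sec:cor}. The formula $N$ involves only $\le$, so we read it with presentations and $\le_{pr}$ in place of degrees and $\le$.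

\section{Subsets and subalgebras}\label{sec:finite}

A presentation $\mathcal{X}\le_{pr}\mathcal{Y}$ can be viewed as a listing of the elements of $\mathcal{Y}$, one per unit of time. A common upper bound of two listings has to list promptly what either of them has listed. For a linear order nothing more is required, so the finite pieces combine by union. A presentation of a Boolean algebra also has to produce promptly every Boolean combination of elements already listed, so the finite pieces combine by generating a subalgebra. The condition $N$ detects this difference on finite posets.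

Note first that $N(Y)$ fails whenever ${\downarrow}Y$ has a least element $O$: for $X_1=X_2=O$ and any $Z\le Y$, the choice $J=Z$ forces $Y\le Z$. We therefore remove the bottom element from the finite models. This matches the fact that a listing can never be idle: it must produce a new element at every step.

\begin{example}\label{ex:sets}
Let $S$ be a finite set with at least two elements and order its nonempty subsets by inclusion. Then $N(S)$ fails. Split $S$ into nonempty disjoint sets $X_1,X_2$. If $Z$ satisfies the two clauses on upper bounds, then taking $J=X_i\cup Z$ gives $X_1\cup Z=S=X_2\cup Z$. So $Z$ contains both $X_2$ and $X_1$, and $Z=S$.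
\end{example}

\begin{example}\label{ex:algebras}
Let $E$ be the eight-element Boolean algebra with atoms $a,b,c$, and order its subalgebras other than $\{0,1\}$ by inclusion. These are $E$ and the three four-element algebras $\langle a\rangle=\{0,a,\neg a,1\}$, $\langle b\rangle$, $\langle c\rangle$, any two of which generate $E$. Then $N(E)$ holds. Each of $X_1,X_2$ contains an atom. If they contain $a$ and $b$ respectively, take $Z=\langle c\rangle$; if both contain $a$, take $Z=\langle b\rangle$; the other cases differ by a renaming of the atoms. Observe that $\langle c\rangle=\{0,c,a\vee b,1\}$ consists of the elements that lie above both or neither of $a$ and $b$.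
\end{example}

The number two in $N$ is the right one for these models. With a single $X$ the subsets would pass the test as well: take $Z=S\setminus\{x\}$ with $x\in X$. With three, the subalgebras would fail it: $\langle a\rangle,\langle b\rangle,\langle c\rangle$ leave no room for $Z$.

The last observation in Example~\ref{ex:algebras} generalizes to the two facts that drive part (B). Say that a set $z$ \emph{separates} two points $\xi,\xi'$ if exactly one of them belongs to $z$, and write $\langle F\rangle$ for the subalgebra generated by $F$.

\begin{lemma}\label{lem:colors}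
If $\chi_1,\chi_2$ are nonconstant maps from a set $V$ to $\{0,1\}$, then there are $u,v\in V$ with $\chi_1(u)\ne\chi_1(v)$ and $\chi_2(u)\ne\chi_2(v)$.
\end{lemma}

\begin{proof}
Take $w,w'$ with $\chi_1(w)\ne\chi_1(w')$. If $\chi_2(w)\ne\chi_2(w')$, this pair works. Otherwise take $w''$ with $\chi_2(w'')\ne\chi_2(w)=\chi_2(w')$. The value $\chi_1(w'')$ differs from one of $\chi_1(w),\chi_1(w')$, and $w''$ with that element is the required pair.
\end{proof}

\begin{lemma}\label{lem:half}
Let $E$ be a finite Boolean algebra of subsets of a set $\Omega$, let $\xi,\xi'\in\Omega$, and let $E'$ be the set of $y\in E$ that do not separate $\xi,\xi'$. Then $E'$ is a subalgebra of $E$ and $|E'|\ge|E|/2$. If $x\in E$ separates $\xi,\xi'$, then $E=\langle E'\cup\{x\}\rangle$.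
\end{lemma}

\begin{proof}
Complements and intersections of sets containing both or neither of the points again contain both or neither, so $E'$ is a subalgebra. The map $y\mapsto|y\cap\{\xi\}|+|y\cap\{\xi'\}|\bmod 2$ is a homomorphism from the group $(E,\triangle)$ to $\mathbb{Z}/2$ with kernel $E'$, which gives the bound. If $y\in E\setminus E'$, then $x$ and $y$ both map to $1$, so $y\triangle x\in E'$ and $y=(y\triangle x)\triangle x\in\langle E'\cup\{x\}\rangle$.
\end{proof}

Two obstacles separate these finite models from the degree structures. First, $\le_{pr}$ ignores p.r.\ delays, so a finite difference has to persist over intervals of time that no p.r.\ function can bridge, and it has to recur infinitely often. Second, $\mathcal{X}\le_{pr}\mathcal{J}$ may be witnessed by an isomorphism unrelated to the listings we have in mind, because $\eta$ and $\beta$ have many automorphisms. The first obstacle is removed by the sequence $(T_k)$ of the next section, and the second by passing to presentations that admit very few p.r.\ isomorphisms.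

\section{A fast sequence}\label{sec:fast}

We use the standard closure properties of p.r.\ functions: composition, definition by cases, recursion on the whole course of previous values, search bounded by a p.r.\ function, and change of finitely many values. Finite sets, finite sequences and binary strings are coded by numbers so that the usual operations on them are p.r. One consequence is used repeatedly: \emph{if $\pi$ is a p.r.\ bijection and $\pi^{-1}(y)\le p(y)$ for a p.r.\ function $p$ and all but finitely many $y$, then $\pi^{-1}$ is p.r.} ``Almost all'' means ``all but finitely many.''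

Fix an effective list $(\psi_e)_{e\in\mathbb{N}}$ of all unary p.r.\ functions, given by their defining terms, and let $\mathrm{Halt}(e,x,t)$ say that the evaluation of $\psi_e(x)$ finishes within $t$ steps with a value at most $t$. This predicate is p.r., it is monotone in $t$, and for all $e,x$ it holds for some $t$. Put $T_0=0$ and
\[
T_{k+1}=\text{the least }t>T_k\text{ such that }\mathrm{Halt}(e,x,t)\text{ holds for all }e,x\le T_k+1 .
\]
The sequence is strictly increasing, so $T_k\ge k$. It grows too fast to be computed from $k$ by a p.r.\ function, but at time $t$ one can tell which of its terms have already passed.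

\begin{lemma}\label{lem:T}
\begin{itemize}
\item[(T1)] The set $\{T_k:k\in\mathbb{N}\}$ and the functions $t\mapsto\max\{k:T_k\le t\}$ and $t\mapsto\max\{T_k:T_k\le t\}$ are p.r.
\item[(T2)] For every p.r.\ function $p$ and almost all $k$, we have $p(x)<T_{k+1}$ for all $x\le T_k+1$.
\item[(T3)] For every p.r.\ function $p$ and almost all $k$, we have $p(k)<T_k$.
\end{itemize}
\end{lemma}

\begin{proof}
(T1) Let $\ell(t)=\max\{T_k:T_k\le t\}$. Then $\ell(0)=0$. If $\ell(t)=T_k$, then $T_{k+1}>t$, so $T_{k+1}=t+1$ exactly when $\mathrm{Halt}(e,x,t+1)$ holds for all $e,x\le\ell(t)+1$; in that case $\ell(t+1)=t+1$, and otherwise $\ell(t+1)=\ell(t)$. This is a primitive recursion. Now $t$ is a term of the sequence if and only if $\ell(t)=t$, and $\max\{k:T_k\le t\}=|\{s\le t:\ell(s)=s\}|-1$.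

(T2) The function $1+p$ equals $\psi_e$ for some $e$. If $T_k+1\ge e$ and $x\le T_k+1$, then $\mathrm{Halt}(e,x,T_{k+1})$ holds, so $1+p(x)\le T_{k+1}$.

(T3) Since $k+1\le T_k+1$, property (T2) gives $p(k+1)<T_{k+1}$ for almost all $k$.
\end{proof}

By (T2) for the identity function, $T_k+1<T_{k+1}$ for almost all $k$, so infinitely many numbers are not terms of the sequence. We call the numbers $T_k$ \emph{special stages}.

Presentations of $\eta$ below a given one are obtained by relisting it. If $\mathcal{A}\in\mathbf{FPR}(\eta)$ and $\pi$ is a p.r.\ permutation of $\mathbb{N}$, let the \emph{pullback} $\pi^*\mathcal{A}$ be the order on $\mathbb{N}$ in which $x$ precedes $y$ if and only if $\pi(x)$ precedes $\pi(y)$ in $\mathcal{A}$. Then $\pi^*\mathcal{A}\in\mathbf{FPR}(\eta)$, and $\pi$ is a p.r.\ isomorphism $\pi^*\mathcal{A}\to\mathcal{A}$, so $\pi^*\mathcal{A}\le_{pr}\mathcal{A}$. Nothing is assumed about $\pi^{-1}$.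

Let $\mathcal{Q}$ be the \emph{standard presentation} of $\eta$: list the reduced fractions $a/b$, $b\ge1$, by increasing $|a|+b$, and call the position of a rational in this list its code. The order and the arithmetic of $\mathbb{Q}$ are p.r.\ on codes, and we identify rationals with their codes.

\begin{example}\label{ex:slow}
Let $\pi(T_k)$ be the $k$-th rational of the interval $(0,1)$, and let $\pi$ list the rationals outside $(0,1)$ at the other stages, both in order of code. The searches are bounded using the codes of $1/2,1/3,\dots$ and of $0,1,2,\dots$, so $\pi$ is p.r.\ by (T1). We claim $\mathcal{Q}\not\le_{pr}\pi^*\mathcal{Q}$. Let $f\colon\mathcal{Q}\to\pi^*\mathcal{Q}$ be an isomorphism, and let $a<b$ be the preimages of $0,1$ under the automorphism $\pi f$ of $\mathbb{Q}$. Then $f$ sends the $k+1$ points $a+(b-a)/(j+2)$, $j\le k$, to $k+1$ distinct special stages, the largest of which is at least $T_k$. If $f$ were p.r., this largest value would be a p.r.\ function of $k$, against (T3).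
\end{example}

\section{The dense linear order}\label{sec:eta}

Call an fpr structure $\mathcal{Y}$ \emph{weakly rigid} if the identity is the only p.r.\ isomorphism $\mathcal{Y}\to\mathcal{Y}$. We show that $N$ fails at every weakly rigid presentation of $\eta$, and then that such presentations exist below every degree. The second step is needed because not every presentation is weakly rigid ($x\mapsto x+1$ is a p.r.\ automorphism of $\mathcal{Q}$), and it is the reason for the quantifiers $\exists R\,\forall Y\le R$ in the separating sentence.

\subsection{Weakly rigid presentations violate $N$}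

The proof imitates Example~\ref{ex:sets} with the partition of the domain into even and odd numbers. A listing must eventually list everything, so $\mathcal{X}_1$ lists the even numbers quickly and the odd numbers only at special stages, and $\mathcal{X}_2$ does the opposite. The union $X_i\cup Z$ becomes the listing that alternates between $\mathcal{X}_i$ and $\mathcal{Z}$.

\begin{lemma}\label{lem:notN}
If $\mathcal{Y}\in\mathbf{FPR}(\eta)$ is weakly rigid, then $N(\mathcal{Y})$ fails.
\end{lemma}

\begin{proof}
Let $\pi_1(T_k)=2k+1$, and let $\pi_1$ list the even numbers in increasing order at the stages that are not special. Let $\pi_2(T_k)=2k$, and let $\pi_2$ list the odd numbers in increasing order at the other stages. These are permutations, p.r.\ by (T1). Put $\mathcal{X}_i=\pi_i^*\mathcal{Y}\le_{pr}\mathcal{Y}$.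

Let $\zeta\colon\mathcal{Z}\to\mathcal{Y}$ be a p.r.\ isomorphism, and assume that for $i=1,2$ every $\mathcal{J}\le_{pr}\mathcal{Y}$ with $\mathcal{X}_i,\mathcal{Z}\le_{pr}\mathcal{J}$ satisfies $\mathcal{Y}\le_{pr}\mathcal{J}$. We show $\mathcal{Y}\le_{pr}\mathcal{Z}$; then no $\mathcal{Z}$ witnesses $N(\mathcal{Y})$ for $\mathcal{X}_1,\mathcal{X}_2$.

Fix $i$. Let $c_{2j}=\pi_i(j)$ and $c_{2j+1}=\zeta(j)$, and let $\kappa_i(0),\kappa_i(1),\dots$ be the sequence $c_0,c_1,\dots$ with repetitions deleted. Among $c_0,\dots,c_{2n}$ are the $n+1$ distinct numbers $\pi_i(0),\dots,\pi_i(n)$, so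
\begin{equation}\label{eq:kappa}
\kappa_i(n)\in\{c_0,\dots,c_{2n}\}\subseteq\{\pi_i(j),\zeta(j):j\le n\},
\end{equation}
and $\kappa_i$ is a p.r.\ permutation. Put $\mathcal{J}_i=\kappa_i^*\mathcal{Y}\le_{pr}\mathcal{Y}$. Deleting repetitions only moves terms forward, so $\kappa_i^{-1}(c_m)\le m$. Hence the isomorphisms $\kappa_i^{-1}\pi_i\colon\mathcal{X}_i\to\mathcal{J}_i$ and $\kappa_i^{-1}\zeta\colon\mathcal{Z}\to\mathcal{J}_i$ have values at most $2j+1$ at $j$ and are p.r. By assumption there is a p.r.\ isomorphism $g_i\colon\mathcal{Y}\to\mathcal{J}_i$.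

Here weak rigidity enters: $\kappa_ig_i$ is a p.r.\ isomorphism $\mathcal{Y}\to\mathcal{Y}$, so it is the identity. By \eqref{eq:kappa}, every $y=\kappa_i(g_i(y))$ equals $\pi_i(j)$ or $\zeta(j)$ for some $j\le g_i(y)$. For $y=2k+1$ we have $\pi_1^{-1}(y)=T_k>g_1(2k+1)$ for almost all $k$ by (T3), and then $\zeta^{-1}(y)\le g_1(y)$. For $y=2k$ we have $\pi_2^{-1}(y)=T_k>g_2(2k)$ for almost all $k$, and then $\zeta^{-1}(y)\le g_2(y)$. So $\zeta^{-1}(y)\le\max(g_1(y),g_2(y))$ for almost all $y$, the function $\zeta^{-1}$ is p.r., and $\mathcal{Y}\le_{pr}\mathcal{Z}$.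
\end{proof}

The only property of $\eta$ used in this proof is that pullbacks along p.r.\ permutations are fpr, which holds because the language has no operations. For an algebra, computing a pulled-back operation requires $\pi^{-1}$ of the result.

\subsection{Weakly rigid presentations below every degree}

We want to relist a given $\mathcal{A}$ so that every p.r.\ automorphism of the result is trivial. By (T2), a p.r.\ automorphism maps the elements listed up to stage $T_k$ to elements listed before stage $T_{k+1}$, for almost all $k$. If we control what is listed between these stages, counting restricts the automorphism. The difficulty is that a new element has to be listed at every stage, and $\mathcal{A}$ need not supply, within a p.r.\ bound, a new element in a position of our choice. A dichotomy resolves this. Either $\mathcal{A}$ is already weakly rigid, or the orbit of a point under a nontrivial p.r.\ automorphism is a p.r.\ monotone sequence $(a_n)$, say increasing. Listing only terms $a_n$ between special stages leaves unchanged both the part of the list far to the left and the part above all $a_n$.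 Counting then excludes every movement except a shift to the right below the $a_n$. Such a shift, $y\mapsto z\mapsto w$, maps $[y,z)$ onto $[z,w)$, and we use the special stages to make $[y,z)$ more populated than $[z,w)$ infinitely often.

\begin{lemma}\label{lem:rigid}
For every $\mathcal{A}\in\mathbf{FPR}(\eta)$ there is a weakly rigid $\mathcal{Y}\le_{pr}\mathcal{A}$.
\end{lemma}

\begin{proof}
If $\mathcal{A}$ is weakly rigid, take $\mathcal{Y}=\mathcal{A}$. Otherwise let $f\colon\mathcal{A}\to\mathcal{A}$ be a p.r.\ isomorphism with $f(a)\ne a$. Write $\prec$ for the order of $\mathcal{A}$; intervals refer to $\prec$, while $<$ is the order of $\mathbb{N}$. Reversing the orders of two presentations does not change the set of isomorphisms between them, so the lemma for the reverse of $\mathcal{A}$ implies the lemma for $\mathcal{A}$, and we may assume $a\prec f(a)$. Then $a_n=f^n(a)$ is a p.r.\ sequence with $a_0\prec a_1\prec\cdots$.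

\medskip
\noindent\emph{Construction.} We define a permutation $\pi$ by stages; $\pi(t)$ is the \emph{output} of stage $t$, and $S_t=\{\pi(i):i<t\}$. The \emph{filler} at stage $t$ is $a_n$ for the least $n$ with $a_n\notin S_t$; since $|S_t|=t$, we have $n\le t$. Fix a p.r.\ list $(y_j,z_j,w_j)_{j\in\mathbb{N}}$ in which every triple of numbers occurs infinitely often, and put $I_j=[y_j,z_j)$, $I'_j=[z_j,w_j)$. \emph{Task} $j$ is \emph{relevant} at stage $t$ if $y_j\prec z_j\prec w_j\preceq a_m$ for some $m$ with $a_0,\dots,a_m\in S_t$ (so $m<t$). The construction keeps a state $(j,\varepsilon)$ with $\varepsilon\in\{0,1\}$, initially $(0,0)$. At a stage that is not special, output the filler and keep the state. At a special stage $t=T_k$ with state $(j,\varepsilon)$: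
\begin{itemize}
\item[(a)] if $\varepsilon=0$, output the least number not in $S_t$ and pass to $(j,1)$;
\item[(b)] if $\varepsilon=1$ and task $j$ is not relevant, output the filler and pass to $(j+1,0)$;
\item[(c)] if $\varepsilon=1$, task $j$ is relevant and $|S_t\cap I_j|>|S_t\cap I'_j|$, output the filler and pass to $(j+1,0)$; we say that task $j$ is \emph{completed at $k$};
\item[(d)] if $\varepsilon=1$, task $j$ is relevant and $|S_t\cap I_j|\le|S_t\cap I'_j|$, output the least number $\le t$ in $I_j\setminus S_t$ if there is one, and the filler otherwise; keep the state.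
\end{itemize}
All searches are bounded and special stages are recognized by (T1), so $\pi$ is p.r. Every output is new, so $\pi$ is injective.

\medskip
\noindent\emph{Every task ends, and $\pi$ is onto.} Suppose that the state is $(j,1)$ from some stage on. Then case (d) applies at all special stages from some $T_k$ on. Let $m$ witness relevance at $T_k$. From stage $T_k$ on, fillers are terms $a_n$ with $n>m$, so they lie above $w_j$, and all other outputs lie in $I_j$. Hence $|S_t\cap I'_j|$ has a constant value $c$ for $t\ge T_k$, and $|S_t\cap I_j|\le c$ at all later special stages. But $I_j$ is infinite, so for large $t$ more than $c$ numbers $\le t$ lie in $I_j$, and every sufficiently late special stage outputs a new element of $I_j$. This contradicts the bound $c$. So the state passes through all $(j,0)$, case (a) occurs infinitely often, and $\pi$ is onto. Moreover,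
\begin{equation}\label{eq:tasks}
\begin{array}{l}
\text{if }y\prec z\prec w\preceq a_m\text{ for some }m\text{, then tasks with triple }(y,z,w)\\
\text{are completed at infinitely many }k,
\end{array}
\end{equation}
because from some stage on $a_0,\dots,a_m\in S_t$, and a task with this triple that starts later is relevant and so cannot end by case (b).

\medskip
\noindent\emph{What a p.r.\ automorphism can do.} Let $\mathcal{Y}=\pi^*\mathcal{A}\le_{pr}\mathcal{A}$, let $g\colon\mathcal{Y}\to\mathcal{Y}$ be a p.r.\ isomorphism, and let $\gamma=\pi g\pi^{-1}$, an automorphism of $\mathcal{A}$. We show $\gamma=\mathrm{id}$, which gives $g=\mathrm{id}$. With $p(0)=0$ and $p(s)=1+\max_{i<s}g(i)$ for $s>0$ we have $\gamma(S_s)\subseteq S_{p(s)}$. Put $\Sigma_k=S_{T_k+1}$ and $\Sigma'_k=S_{T_{k+1}}$. By (T2) there is $k_0$ such that for $k\ge k_0$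
\[
\gamma(\Sigma_k)\subseteq\Sigma'_k\qquad\text{and}\qquad a_0\in\Sigma_k .
\]
For $k\ge k_0$ let $m_k$ be maximal with $a_0,\dots,a_{m_k}\in\Sigma_k$; then $m_k\to\infty$ since $\pi$ is onto. The elements of $\Sigma'_k\setminus\Sigma_k$ are output at stages strictly between $T_k$ and $T_{k+1}$, so
\begin{equation}\label{eq:new}
\Sigma'_k\setminus\Sigma_k\subseteq\{a_n:n>m_k\}.
\end{equation}
Let $L=\{x:x\prec a_n\text{ for some }n\}$ and $U=\mathbb{N}\setminus L$. All $a_n$ lie in $L$, and every element of $L$ is below every element of $U$. The set $U$ may be empty.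

\emph{Step 1: $y\preceq\gamma(y)$ for $y\in L$.} Choose $k\ge k_0$ with $y\in\Sigma_k$ and $y\preceq a_{m_k}$. By \eqref{eq:new}, $D=\{x\in\Sigma_k:x\preceq y\}$ equals $\{x\in\Sigma'_k:x\preceq y\}$. If $\gamma(y)\prec y$, then $\gamma(x)\preceq\gamma(y)\prec y$ for $x\in D$, so $\gamma$ maps the finite set $D$ injectively into $D\setminus\{y\}$, which is impossible.

\emph{Step 2: $\gamma(y)\preceq y$ for $y\in U$.} Choose $k\ge k_0$ with $y\in\Sigma_k$. All $a_n$ are below $y$, so $D'=\{x\in\Sigma_k:y\preceq x\}$ equals $\{x\in\Sigma'_k:y\preceq x\}$. If $y\prec\gamma(y)$, then $\gamma$ maps $D'$ injectively into $D'\setminus\{y\}$.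

\emph{Step 3: $\gamma(L)\subseteq L$ and $\gamma(U)\subseteq U$.} If $y\in L$ and $w=\gamma(y)\in U$, then $y\prec w$, so $w=\gamma(y)\prec\gamma(w)$, against Step 2. If $y\in U$ and $w=\gamma(y)\in L$, then $w\prec y$, so $\gamma(w)\prec\gamma(y)=w$, against Step 1.

\emph{Step 4: $\gamma$ is the identity on $U$.} For $k\ge k_0$, the map $\gamma$ sends the finite chain $\Sigma_k\cap U$ into $\Sigma'_k\cap U=\Sigma_k\cap U$ and preserves $\prec$, so it fixes this chain pointwise. These chains cover $U$.

\emph{Step 5: $\gamma$ is the identity on $L$.} Otherwise, by Step 1, there is $y\in L$ with $y\prec z=\gamma(y)$. Then $z\prec w=\gamma(z)$, and $z,w\in L$ by Step 3. By \eqref{eq:tasks} a task with triple $(y,z,w)$ is completed at some $k\ge k_0$. Let $I=[y,z)$ and $I'=[z,w)$, so that $|S_{T_k}\cap I|>|S_{T_k}\cap I'|$. The filler output at stage $T_k$ lies above $w$, so $|\Sigma_k\cap I|>|\Sigma_k\cap I'|$. Relevance gives $w\preceq a_{m_k}$, so $\Sigma'_k\cap I'=\Sigma_k\cap I'$ by \eqref{eq:new}. But $\gamma(I)=I'$, so $\gamma$ maps $\Sigma_k\cap I$ injectively into the smaller set $\Sigma'_k\cap I'$,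 a contradiction.
\end{proof}

Lemmas~\ref{lem:rigid} and~\ref{lem:notN} prove Theorem~\ref{thm:main}(A).

\section{A presentation of $\beta$ and the degrees below it}\label{sec:R}

For part (B) we must understand all presentations below $\mathcal{R}$ and all p.r.\ isomorphisms between them. We build $\mathcal{R}$ so that every presentation has at most one p.r.\ isomorphism onto it. Then each presentation below $\mathcal{R}$ becomes a definite chain of finite subalgebras of one fixed algebra, and $\le_{pr}$ becomes inclusion up to a p.r.\ delay.

\subsection{The clopen algebra}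

For a binary string $\sigma$ let $[\sigma]\subseteq2^\omega$ be the set of infinite binary sequences extending $\sigma$, and let $\sigma0^\omega$ be the point of $[\sigma]$ that continues $\sigma$ by zeros. Let $B$ be the algebra of clopen subsets of $2^\omega$, that is, of finite unions of the sets $[\sigma]$. It is countable and atomless, since every nonzero element contains some $[\sigma]$ and $[\sigma0]$ is a proper nonzero part of $[\sigma]$; so $B\cong\beta$. Code $z\in B$ by the finite set of minimal strings $\sigma$ with $[\sigma]\subseteq z$. The Boolean operations and the relation $\sigma0^\omega\in z$ are p.r.\ on codes, because they can be computed on the strings of a length that bounds all strings involved. A function into $B$, or a sequence of finite subsets of $B$, is called p.r.\ if it is p.r.\ on codes.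

In any Boolean algebra, $\langle z_0,\dots,z_s\rangle$ consists of the joins of the $2^{s+1}$ meets $\pm z_0\wedge\dots\wedge\pm z_s$, where $\pm z$ is $z$ or $\neg z$. So the subalgebra generated by a finite set is computed by a p.r.\ function, both in $B$ and in any fpr presentation of $\beta$.

The substitute for pullbacks is to list $B$ along a chain of finite subalgebras.

\begin{lemma}\label{lem:list}
Let $(W_m)$ be a p.r.\ increasing sequence of finite subalgebras of $B$ with union $B$ and $|W_m|>m$. Let $\varphi\colon\mathbb{N}\to B$ list $W_0$, then $W_1\setminus W_0$, then $W_2\setminus W_1$, and so on, each in order of code. Then $\varphi$ is a p.r.\ bijection, $W_m=\{\varphi(j):j<|W_m|\}$, $\varphi(i)\in W_i$, and the Boolean algebra on $\mathbb{N}$ that makes $\varphi$ an isomorphism is in $\mathbf{FPR}(\beta)$.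
\end{lemma}

\begin{proof}
The first $|W_m|$ values of $\varphi$ list $W_m$. Since $|W_i|>i$, the value $\varphi(i)$ lies in $W_i$ and is read off from $W_0,\dots,W_i$. The result of a Boolean operation on $\varphi(i),\varphi(j)$ lies in $W_m$ for $m=\max(i,j)$, so its index is found by a search below $|W_m|$.
\end{proof}

\subsection{The presentation $\mathcal{R}$}

The design parallels Lemma~\ref{lem:rigid}: between two special stages the algebra grows only in one place fixed in advance, now inside a single atom, and every region of $2^\omega$ contains that place infinitely often.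

Fix a p.r.\ list $(\nu_n)$ in which every binary string occurs infinitely often. We define finite sets $P_t$ of strings, called \emph{leaves}, such that the sets $[\sigma]$, $\sigma\in P_t$, partition $2^\omega$. Let $P_0$ consist of the empty string. At $t=T_n$ let $\tau_n$ be the leaf of $P_{T_n}$ with $\nu_n0^\omega\in[\tau_n]$. For $T_n\le t<T_{n+1}$ obtain $P_{t+1}$ from $P_t$ by \emph{splitting} the leaf $\sigma$ with $\tau_n0^\omega\in[\sigma]$, that is, replacing it by $\sigma0$ and $\sigma1$. Thus $\tau_n$ is replaced by $\tau_n0,\tau_n1$, then by $\tau_n00,\tau_n01,\tau_n1$, and so on until stage $T_{n+1}$, while the other leaves of $P_{T_n}$ stay. The sequence $(P_t)$ is p.r.\ by (T1).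

Let $R_t$ be the subalgebra of $B$ with atoms $[\sigma]$, $\sigma\in P_t$. Then $R_0=\{0,1\}$, $R_t\subseteq R_{t+1}$ and $|R_t|=2^{t+1}$. Put $b_n=[\tau_n]$, an atom of $R_{T_n}$.

\begin{lemma}\label{lem:R}
\begin{itemize}
\item[(R1)] If $T_n\le t<T_{n+1}$ and $z\in R_t$, then $z\wedge\neg b_n\in R_{T_n}$.
\item[(R2)] For every string $\sigma$, $b_n\le[\sigma]$ for infinitely many $n$.
\item[(R3)] $\bigcup_tR_t=B$.
\end{itemize}
\end{lemma}

\begin{proof}
(R1) The set $z\wedge\neg b_n$ is a union of sets $[\sigma]$ for leaves $\sigma\in P_t$ that do not extend $\tau_n$, and these are leaves of $P_{T_n}$.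

(R2) Follow the leaf on the path $\sigma0^\omega$; its length never decreases. If $\nu_n=\sigma$, this leaf is $\tau_n$ at stage $T_n$, and it is split at that stage, so the length increases. After $|\sigma|$ such values of $n$ the length is at least $|\sigma|$, and from then on $\nu_n=\sigma$ implies that $\tau_n$ extends $\sigma$.

(R3) If $\tau_n$ extends $\sigma$, then no leaf of $P_{T_n}$ is a proper prefix of $\sigma$, since its cylinder would overlap $[\tau_n]$ without being equal to it or would equal a leaf longer than itself. So every leaf whose cylinder meets $[\sigma]$ extends $\sigma$, and $[\sigma]\in R_{T_n}$. The sets $[\sigma]$ generate $B$.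
\end{proof}

Let $\rho\colon\mathbb{N}\to B$ and $\mathcal{R}\in\mathbf{FPR}(\beta)$ be the listing and the presentation that Lemma~\ref{lem:list} gives for $W_t=R_t$. So $\rho(i)\in R_i$, and $\rho^{-1}(z)<2^{t+1}$ for $z\in R_t$.

Suppose two p.r.\ isomorphisms onto $\mathcal{R}$ disagree at $c$. For infinitely many $n$ the growing atom $b_n$ lies inside one image of $c$ and outside the other. The first isomorphism then shows that many elements below $c$ appear soon after stage $T_n$, and the second has nowhere to send them.

\begin{lemma}\label{lem:unique}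
For every $\mathcal{C}\in\mathbf{FPR}(\beta)$ there is at most one p.r.\ isomorphism $\mathcal{C}\to\mathcal{R}$.
\end{lemma}

\begin{proof}
Let $f,f'\colon\mathcal{C}\to\mathcal{R}$ be p.r.\ isomorphisms, let $F=\rho f$ and $F'=\rho f'$ be the corresponding isomorphisms onto $B$, and suppose $F(c)\ne F'(c)$. Exchanging $f$ and $f'$ if necessary, $F(c)\wedge\neg F'(c)\ne0$; choose $\sigma$ with $[\sigma]\le F(c)\wedge\neg F'(c)$. With $\wedge$ computed in $\mathcal{C}$, let
\[
p(s)=\max\bigl(\{s\}\cup\{f(x),f'(x\wedge c):x\le4^{s+1}\}\bigr),
\]
a p.r.\ function. By (R2) and (T2) fix $n$ with $b_n\le[\sigma]$ and $p(T_n)<T_{n+1}$. Let $r=|R_{T_n}|=2^{T_n+1}$ and $t=p(T_n)$, so that $T_n\le t<T_{n+1}$. Since $\rho(i)\in R_i$, all $F(x)$ and $F'(x\wedge c)$ with $x\le r^2$ lie in $R_t$. Below, $x$ ranges over $0,\dots,r^2$.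

Each of the $r^2+1$ distinct elements $F(x)$ is determined by the pair $F(x)\wedge b_n$, $F(x)\wedge\neg b_n$, and by (R1) the second entry takes at most $r$ values. So $F(x)\wedge b_n$ takes at least $r+1$ values. Since $b_n\le F(c)$, we have $F(x\wedge c)\wedge b_n=F(x)\wedge b_n$, so $x\wedge c$ takes at least $r+1$ values. On the other hand $F'(x\wedge c)\le F'(c)\le\neg b_n$, so $F'(x\wedge c)=F'(x\wedge c)\wedge\neg b_n\in R_{T_n}$ by (R1), and $F'(x\wedge c)$ takes at most $r$ values. This contradicts the injectivity of $F'$.
\end{proof}

\begin{remark}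
Every $\mathcal{Y}\le_{pr}\mathcal{R}$ is weakly rigid: if $f\colon\mathcal{Y}\to\mathcal{R}$ and $g\colon\mathcal{Y}\to\mathcal{Y}$ are p.r.\ isomorphisms, then $fg=f$ by Lemma~\ref{lem:unique}. So part (B) says that the analog of Lemma~\ref{lem:notN} for $\beta$ fails at every such $\mathcal{Y}$.
\end{remark}

\subsection{Towers}

For $\mathcal{C}\le_{pr}\mathcal{R}$ let $f_{\mathcal{C}}\colon\mathcal{C}\to\mathcal{R}$ be the unique p.r.\ isomorphism, let $\varphi_{\mathcal{C}}=\rho f_{\mathcal{C}}\colon\mathcal{C}\to B$, and let
\[
\mathcal{C}[s]=\langle\varphi_{\mathcal{C}}(0),\dots,\varphi_{\mathcal{C}}(s)\rangle\subseteq B .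
\]

\begin{definition}
A \emph{tower} is a p.r.\ increasing sequence $W_\bullet=(W_t)$ of finite subalgebras of $B$ with union $B$ such that, for some p.r.\ functions $h$ and $r$, $|W_{h(m)}|>m$ for all $m$ and $W_t\subseteq R_{r(t)}$ for all $t$. For towers write $W_\bullet\sqsubseteq V_\bullet$ if $W_t\subseteq V_{p(t)}$ for some p.r.\ function $p$ and all $t$, and $W_\bullet\equiv V_\bullet$ if $W_\bullet\sqsubseteq V_\bullet\sqsubseteq W_\bullet$.
\end{definition}

The relation $\sqsubseteq$ is transitive, and since towers increase, $p$, $h$ and $r$ may be replaced by larger p.r.\ functions. The condition on $h$ allows the tower to be listed without delay, and the condition on $r$ keeps the listing below $\mathcal{R}$. The sequence $\mathcal{C}[\bullet]=(\mathcal{C}[s])_s$ is a tower: $|\mathcal{C}[s]|>s$, and $\mathcal{C}[s]\subseteq R_{r(s)}$ for $r(s)=\max_{i\le s}f_{\mathcal{C}}(i)$ because $\rho(j)\in R_j$. The next two lemmas identify ${\downarrow}\mathcal{R}$ with the towers ordered by $\sqsubseteq$ modulo $\equiv$.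

\begin{lemma}\label{lem:order}
For $\mathcal{C},\mathcal{D}\le_{pr}\mathcal{R}$: $\mathcal{C}\le_{pr}\mathcal{D}$ if and only if $\mathcal{C}[\bullet]\sqsubseteq\mathcal{D}[\bullet]$.
\end{lemma}

\begin{proof}
Let $g\colon\mathcal{C}\to\mathcal{D}$ be a p.r.\ isomorphism. Then $f_{\mathcal{D}}g=f_{\mathcal{C}}$ by Lemma~\ref{lem:unique}, so $\varphi_{\mathcal{C}}(i)=\varphi_{\mathcal{D}}(g(i))$ and $\mathcal{C}[s]\subseteq\mathcal{D}[p(s)]$ for $p(s)=\max_{i\le s}g(i)$.

Conversely, let $\mathcal{C}[s]\subseteq\mathcal{D}[p(s)]$ for all $s$. Given $i$, compute the subalgebra of $\mathcal{D}$ generated by $0,\dots,p(i)$. The isomorphism $\varphi_{\mathcal{D}}$ maps it onto $\mathcal{D}[p(i)]$, which contains $\varphi_{\mathcal{C}}(i)$, so a search through this finite set finds $j$ with $\varphi_{\mathcal{D}}(j)=\varphi_{\mathcal{C}}(i)$. Thus the isomorphism $\varphi_{\mathcal{D}}^{-1}\varphi_{\mathcal{C}}\colon\mathcal{C}\to\mathcal{D}$ is p.r.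
\end{proof}

\begin{lemma}\label{lem:realize}
For every tower $W_\bullet$ there is $\mathcal{W}\in\mathbf{FPR}(\beta)$ with $\mathcal{W}\le_{pr}\mathcal{R}$ and $\mathcal{W}[\bullet]\equiv W_\bullet$.
\end{lemma}

\begin{proof}
Enlarging $h$, we may assume that it is nondecreasing and $h(m)\ge m$. Apply Lemma~\ref{lem:list} to the sequence $(W_{h(m)})_m$ to get a listing $\varphi$ and a presentation $\mathcal{W}$. Since $\varphi(i)\in W_{h(i)}\subseteq R_{r(h(i))}$, the isomorphism $\rho^{-1}\varphi\colon\mathcal{W}\to\mathcal{R}$ satisfies $\rho^{-1}\varphi(i)<2^{r(h(i))+1}$ and is p.r. So $\mathcal{W}\le_{pr}\mathcal{R}$, and $\varphi_{\mathcal{W}}=\varphi$ by Lemma~\ref{lem:unique}. Finally $\mathcal{W}[s]\subseteq W_{h(s)}$ and $W_t\subseteq W_{h(t)}\subseteq\mathcal{W}[\,|W_{h(t)}|\,]$.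
\end{proof}

\section{The condition $N$ below $\mathcal{R}$}\label{sec:N}

We now repeat Example~\ref{ex:algebras} in every interval $[T_n,T_{n+1})$. The towers $X_{1,\bullet},X_{2,\bullet}$ cannot stay idle, and by (R1) they can grow beyond $R_{T_n}$ only by splitting $b_n$. So soon after $T_n$ each contains an element $x_i$ that splits $b_n$. We choose two points of $b_n$ separated by both $x_1$ and $x_2$, and until $T_{n+1}$ we admit into $Z_t$ only those elements of $Y_t$ that do not separate them. One difficulty remains: the points are known only once $x_1,x_2$ have appeared, and $Z_\bullet$ must not have separated them earlier. So $Z_\bullet$ stands still at $Y_{T_n}$, whose elements do not split $b_n$, until $x_1$ and $x_2$ appear. The wait is bounded by a p.r.\ function of $T_n$ and is therefore invisible to $\sqsubseteq$.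

\begin{proposition}\label{prop:Z}
Let $X_{1,\bullet},X_{2,\bullet},Y_\bullet$ be towers with $X_{i,t}\subseteq Y_t\subseteq R_t$ for all $t$ and $i=1,2$. Then there are a tower $Z_\bullet$ and a p.r.\ function $g$ such that
\begin{itemize}
\item[(i)] $Z_t\subseteq Y_t$ for all $t$;
\item[(ii)] $Y_\bullet\not\sqsubseteq Z_\bullet$;
\item[(iii)] $Y_t\subseteq\langle X_{i,g(t)}\cup Z_{g(t)}\rangle$ for all $t$ and $i=1,2$.
\end{itemize}
\end{proposition}

\begin{proof}
Let $h_1,h_2$ witness the size condition for $X_{1,\bullet},X_{2,\bullet}$, and put $H(m)=m+\max_{j\le m}\max(h_1(j),h_2(j))$. Then $H$ is p.r.\ and strictly increasing, $H(m)\ge m$, and $|X_{i,H(m)}|>m$. Let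
\[
g(t)=H(2^{t+1}),\qquad s_n=g(T_n).
\]
The function $g$ is p.r.\ and increasing, and $g(t)>t$. By (T2) fix $n_0$ such that $T_n<s_n<T_{n+1}$ for $n\ge n_0$.

\medskip
\noindent\emph{Two points of $b_n$.} Let $n\ge n_0$. Since $|X_{i,s_n}|>2^{T_n+1}=|R_{T_n}|$, there is $x_i\in X_{i,s_n}\setminus R_{T_n}$. It lies in $R_{s_n}$, so $x_i\wedge\neg b_n\in R_{T_n}$ by (R1). If $x_i\wedge b_n$ were $0$ or $b_n$, then $x_i$ would lie in $R_{T_n}$; so $x_i\wedge b_n\notin\{0,b_n\}$. Let $V$ be the set of leaves of $P_{s_n}$ extending $\tau_n$; their cylinders partition $b_n$, and $x_i$ contains or is disjoint from each of them. The map $\chi_i\colon V\to\{0,1\}$ with $\chi_i(u)=1$ if and only if $[u]\le x_i$ is therefore nonconstant. Lemma~\ref{lem:colors} gives $u,v\in V$ such that both $x_1$ and $x_2$ separate the points $u0^\omega,v0^\omega\in b_n$. Take the tuple $(x_1,x_2,u,v)$ of least code with these properties and denote it and the points by $x_{1,n},x_{2,n},\xi_n=u0^\omega,\xi'_n=v0^\omega$.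

\medskip
\noindent\emph{The tower.} Put
\[
Z_t=\begin{cases}
Y_t & \text{if }t<T_{n_0},\\
Y_{T_n} & \text{if }T_n\le t<s_n,\ n\ge n_0,\\
\{y\in Y_t:y\text{ does not separate }\xi_n,\xi'_n\} & \text{if }s_n\le t<T_{n+1},\ n\ge n_0.
\end{cases}
\]
From $t\ge T_{n_0}$ we compute the last $T_n\le t$ by (T1), then $s_n=g(T_n)$ and $\tau_n$, and then the tuple by a search through the finite sets $X_{i,s_n}$ and $P_{s_n}$. So $Z_\bullet$ is p.r. Each $Z_t$ is a subalgebra of $Y_t$ by Lemma~\ref{lem:half}; this gives (i) and $Z_t\subseteq R_t$. Also $Z_{T_n}=Y_{T_n}$ for $n\ge n_0$, so the union of the $Z_t$ is $B$.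

We check $Z_t\subseteq Z_{t+1}$. If $t+1<T_{n_0}$ or $t+1=T_n$ with $n\ge n_0$, then $Z_t\subseteq Y_t\subseteq Y_{t+1}=Z_{t+1}$. If $T_n<t+1<s_n$, then $Z_t=Z_{t+1}$. If $t+1=s_n$, then every element of $Z_t=Y_{T_n}\subseteq R_{T_n}$ contains or is disjoint from the atom $b_n$ of $R_{T_n}$, so it does not separate $\xi_n,\xi'_n\in b_n$, and it lies in $Y_{s_n}$. If $s_n<t+1<T_{n+1}$, the inclusion follows from $Y_t\subseteq Y_{t+1}$.

\medskip
\noindent\emph{Active stages.} Call $t$ \emph{active} if the first or third case of the definition applies. For active $t$,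
\begin{equation}\label{eq:active}
|Z_t|\ge|Y_t|/2\qquad\text{and}\qquad Y_t\subseteq\langle X_{i,t}\cup Z_t\rangle\quad(i=1,2).
\end{equation}
In the first case $Z_t=Y_t$. In the third case $x_{i,n}\in X_{i,s_n}\subseteq X_{i,t}\subseteq Y_t$ separates $\xi_n,\xi'_n$, and \eqref{eq:active} is Lemma~\ref{lem:half}. For every $t$ there is an active $t'$ with $t\le t'\le g(t)$: take $t'=t$ if $t$ is active, and $t'=s_n=g(T_n)\le g(t)$ if $T_n\le t<s_n$.

Given $m$, let $t=H(2m)$, so $|Y_t|\ge|X_{1,t}|>2m$. Then $|Z_{g(t)}|\ge|Z_{t'}|\ge|Y_{t'}|/2\ge|Y_t|/2>m$. So $m\mapsto g(H(2m))$ witnesses the size condition and $Z_\bullet$ is a tower. For (iii), $Y_t\subseteq Y_{t'}\subseteq\langle X_{i,t'}\cup Z_{t'}\rangle\subseteq\langle X_{i,g(t)}\cup Z_{g(t)}\rangle$.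

\medskip
\noindent\emph{Proof of (ii).} Suppose $Y_s\subseteq Z_{p(s)}$ for all $s$, with $p$ p.r.\ and $p(s)\ge s$. By (T2) there is $n\ge n_0$ with $p(g(T_n))<T_{n+1}$. Then $t=p(s_n)$ satisfies $s_n\le t<T_{n+1}$, and $x_{1,n}\in X_{1,s_n}\subseteq Y_{s_n}\subseteq Z_t$. But $x_{1,n}$ separates $\xi_n,\xi'_n$, and no element of $Z_t$ does.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(B)]
Let $\mathcal{X}_1,\mathcal{X}_2\le_{pr}\mathcal{Y}\le_{pr}\mathcal{R}$. The towers of these presentations are nested only up to a p.r.\ delay, so we first slow them down to meet the hypothesis of Proposition~\ref{prop:Z}. By Lemma~\ref{lem:order} and the definition of a tower there is a p.r.\ function $q$ with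
\[
\mathcal{X}_i[s]\subseteq\mathcal{Y}[q(s)]\quad(i=1,2),\qquad\mathcal{Y}[s]\subseteq R_{q(s)};
\]
replacing $q(s)$ by $s+\max_{j\le s}q(j)$, we may assume that $q$ is strictly increasing, so $q(s)\ge s$. For $t\ge q(0)$ let $q^*(t)=\max\{s:q(s)\le t\}$. This function is p.r., nondecreasing and unbounded, with $q^*(t)\le t$, $q^*(q(s))=s$ and $q(q^*(t))\le t$. Put
\[
Y_t=\mathcal{Y}[q^*(t)]\ \ (t\ge q(0)),\qquad X_{i,t}=\mathcal{X}_i[q^*(q^*(t))]\ \ (t\ge q(q(0))),
\]
and let $Y_t$, respectively $X_{i,t}$, be $\{0,1\}$ for smaller $t$. Then $Y_t\subseteq R_{q(q^*(t))}\subseteq R_t$ for $t\ge q(0)$. For $t\ge q(q(0))$ the number $u=q^*(t)$ is at least $q(0)$, and $X_{i,t}\subseteq\mathcal{Y}[q(q^*(u))]\subseteq\mathcal{Y}[u]=Y_t$. So $X_{i,t}\subseteq Y_t\subseteq R_t$ for all $t$. From $Y_{q(s)}=\mathcal{Y}[s]$, $X_{i,q(q(s))}=\mathcal{X}_i[s]$, $Y_t\subseteq\mathcal{Y}[t]$ and $X_{i,t}\subseteq\mathcal{X}_i[t]$ we see that $Y_\bullet$ and $X_{i,\bullet}$ are towers with $Y_\bullet\equiv\mathcal{Y}[\bullet]$ and $X_{i,\bullet}\equiv\mathcal{X}_i[\bullet]$.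

Let $Z_\bullet$ and $g$ be given by Proposition~\ref{prop:Z}, and let $\mathcal{Z}\le_{pr}\mathcal{R}$ with $\mathcal{Z}[\bullet]\equiv Z_\bullet$ be given by Lemma~\ref{lem:realize}. By (i) and (ii), $\mathcal{Z}[\bullet]\sqsubseteq\mathcal{Y}[\bullet]$ and $\mathcal{Y}[\bullet]\not\sqsubseteq\mathcal{Z}[\bullet]$, so $\mathcal{Z}\le_{pr}\mathcal{Y}$ and $\mathcal{Y}\not\le_{pr}\mathcal{Z}$ by Lemma~\ref{lem:order}.

Fix $i$ and let $\mathcal{J}\le_{pr}\mathcal{Y}$ with $\mathcal{X}_i,\mathcal{Z}\le_{pr}\mathcal{J}$. Then $\mathcal{J}\le_{pr}\mathcal{R}$, and Lemma~\ref{lem:order} gives $X_{i,\bullet}\sqsubseteq\mathcal{J}[\bullet]$ and $Z_\bullet\sqsubseteq\mathcal{J}[\bullet]$. Taking the maximum of the two witnesses, there is a p.r.\ $p$ with $X_{i,t}\cup Z_t\subseteq\mathcal{J}[p(t)]$ for all $t$. Since $\mathcal{J}[p(t)]$ is a subalgebra, (iii) gives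
\[
Y_t\subseteq\langle X_{i,g(t)}\cup Z_{g(t)}\rangle\subseteq\mathcal{J}[p(g(t))].
\]
So $\mathcal{Y}[\bullet]\equiv Y_\bullet\sqsubseteq\mathcal{J}[\bullet]$, and $\mathcal{Y}\le_{pr}\mathcal{J}$ by Lemma~\ref{lem:order}. Thus $\mathcal{Z}$ witnesses $N(\mathcal{Y})$ for $\mathcal{X}_1,\mathcal{X}_2$.
\end{proof}

Part (B) says that $\exists R\,\forall Y\le R\;N(Y)$ holds in $\mathbf{FPR}(\beta)$, and part (A) says that no element of $\mathbf{FPR}(\eta)$ can serve as $R$. This completes the proof of Theorem~\ref{thm:main}.

\section{Initial segments and the reverse order}\label{sec:cor}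

\begin{lemma}\label{lem:top}
The standard presentation $\mathcal{Q}$ is the greatest element of $\mathbf{FPR}(\eta)$.
\end{lemma}

\begin{proof}
Let $\mathcal{A}\in\mathbf{FPR}(\eta)$, with order $\prec$. We define $F\colon\mathcal{A}\to\mathcal{Q}$ by recursion so that $F$ is order preserving on $\{0,\dots,i\}$ for each $i$. Let $G_i$ be the set of rationals that are greater than $F(j)$ for all $j<i$ with $j\prec i$ and smaller than $F(j)$ for all $j<i$ with $i\prec j$. This is a nonempty open interval, possibly unbounded. Let $F(i)$ be the rational of least code in $G_i$. The search is bounded by the code of one point of $G_i$: the midpoint if there are two endpoints, the endpoint plus or minus $1$ if there is one, and $0$ if $i=0$. So $F$ is p.r., and it is order preserving.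

Suppose $F$ is not onto, and let $q$ be the rational of least code outside its range. Choose $i_0$ such that all rationals of smaller code are among $F(0),\dots,F(i_0-1)$. These values cut $\mathbb{Q}$ into open intervals; let $G$ be the one containing $q$, and let $G'$ be the corresponding open interval of $\mathcal{A}$ cut out by $0,\dots,i_0-1$. Since $\mathcal{A}$ is dense without endpoints, $G'$ is nonempty; let $i$ be the least number in $G'$, so $i\ge i_0$. No $j<i$ lies in $G'$, so the neighbors of $i$ among $0,\dots,i-1$ are the endpoints of $G'$, and $G_i=G$. No rational of code smaller than that of $q$ lies in $G$, so $F(i)=q$, a contradiction.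
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:more}]
(1) Let $\Delta\subseteq\mathbf{FPR}(\eta)$ be nonempty and downward closed, and suppose $\theta$ is an isomorphism of $\Delta$ onto a downward closed subset of ${\downarrow}\mathcal{R}$. By Theorem~\ref{thm:main}(A), $\Delta$ contains some $\mathcal{Y}$ at which $N$ fails. Both sets are downward closed, so $\theta$ maps ${\downarrow}\mathcal{Y}$ isomorphically onto ${\downarrow}\theta(\mathcal{Y})$. As $N$ depends only on the principal ideal, it fails at $\theta(\mathcal{Y})\le_{pr}\mathcal{R}$, against Theorem~\ref{thm:main}(B).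

(2) If $\mathcal{Y}\le_{pr}\mathcal{R}$, then $N(\mathcal{Y})$ with $X_1=X_2=\mathcal{Y}$ yields $\mathcal{Z}\le_{pr}\mathcal{Y}$ with $\mathcal{Y}\not\le_{pr}\mathcal{Z}$, so $\mathcal{Y}$ is not minimal. A least element of $\mathbf{FPR}(\beta)$ would be a minimal element of ${\downarrow}\mathcal{R}$, so there is none. By Lemma~\ref{lem:top} the reverse of $\mathbf{FPR}(\eta)$ has a least element, so it is not isomorphic to $\mathbf{FPR}(\beta)$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{bf}
\emph{The back-and-forth method and computability without delay},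
\texttt{https://personal.ntu.edu.sg/kmng/Files/Papers/back-and-forth.pdf}.

\end{thebibliography}
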